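\title{Omitted values of $z$ times a singular inner function}

\begin{abstract}
We show that for every nonzero $w$ in the unit disk $\mathbb{U}$ there is a singular inner function $S$ such that $zS(z)$ omits the value $w$. The function comes from a covering of $\mathbb{U}\setminus\{0,w\}$ with cyclic fundamental group, in which exactly one puncture over $0$ can be filled. The same construction shows that the omitted sets of the functions $z^nS(z)$ are exactly the relatively closed polar sets $E\subset\mathbb{U}$ with $0\notin E$. For each such $E$ there is one function $F_E=zS_E$ through which every $z^nS$ that omits $E$ factors; it solves an extremal problem, and the measure of $S_E$ is purely atomic. We estimate the extremal constant when $E$ is a point, and we show that the measure of $S$ has perfect support whenever $z^nS$ omits a value.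
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathbb{U}=\{z\in\mathbb{C}:|z|<1\}$, $\mathbb{T}=\partial\mathbb{U}$ and $\mathbb{U}^*=\mathbb{U}\setminus\{0\}$. A bounded holomorphic function $f$ on $\mathbb{U}$ has a radial limit $f^*(\xi)=\lim_{r\to1}f(r\xi)$ at almost every $\xi\in\mathbb{T}$, and $f$ is \emph{inner} if $|f^*|=1$ almost everywhere. An inner function without zeros in $\mathbb{U}$ is \emph{singular inner}. These are exactly the functions
\begin{equation}\label{eq:singular}
S(z)=c\,\exp\left(-\int_{\mathbb{T}}\frac{\zeta+z}{\zeta-z}\,d\mu(\zeta)\right),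
\end{equation}
where $|c|=1$ and $\mu$ is a positive finite Borel measure on $\mathbb{T}$, singular with respect to arc length. We call $\mu$ the \emph{measure of $S$}; note that $|S(0)|=e^{-\mu(\mathbb{T})}$. The unimodular constants ($\mu=0$) count as singular inner. Throughout, $n\ge1$ is an integer and $z^nS$ denotes the function $z\mapsto z^nS(z)$.

A nonconstant inner function $f$ maps $\mathbb{U}$ into $\mathbb{U}$ and almost all of the boundary into the boundary, so one expects its \emph{omitted set} $\mathbb{U}\setminus f(\mathbb{U})$ to be small. A finite Blaschke product $B$ omits nothing: for $|w|<1=|B|$ on $\mathbb{T}$, Rouch\'e's theorem gives $B-w$ as many zeros as $B$. A singular inner function omits $0$ by definition, and multiplying it by $z$ is the most economical way to put this value back. The following question comes from \cite{source}.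

\begin{quote}
\emph{Is there a singular inner function $S$ such that $zS(z)$ fails to attain some value $w\in\mathbb{U}$?}
\end{quote}

The value $0$ is always attained. The simplest case suggests that all other values are attained too. Take the unit mass at $1$, that is,
\[
S_1(z)=\exp\frac{z+1}{z-1}.
\]
The function $zS_1(z)$ is holomorphic on $\mathbb{C}\setminus\{1\}$, has an essential singularity at $1$ and has no zeros near $1$. By Picard's theorem it takes every nonzero value near $1$. For $|z|\ge1$, $z\ne1$, we have $\operatorname{Re}\frac{z+1}{z-1}=\frac{|z|^2-1}{|z-1|^2}\ge0$ and hence $|zS_1(z)|\ge1$, so the values $w\in\mathbb{U}^*$ are taken inside $\mathbb{U}$. The obstruction is local, and it is present whenever the support of $\mu$ has an isolated point (Theorem~\ref{thm:support}). Nevertheless the answer is yes, for every admissible $w$.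

\begin{theorem}\label{thm:main}
For each $w\in\mathbb{U}\setminus\{0\}$ there is a nonconstant singular inner function $S$ such that $zS(z)\ne w$ for all $z\in\mathbb{U}$.
\end{theorem}

\begin{theorem}\label{thm:support}
Let $S$ be a nonconstant singular inner function with measure $\mu$. If $z^nS$ omits some value of $\mathbb{U}$, then the closed support of $\mu$ is a nonempty perfect set. In particular it is uncountable.
\end{theorem}

The right notion of smallness for omitted sets is logarithmic capacity. For a compact set $K\subset\mathbb{C}$ let $V(K)$ be the infimum of the energies $\iint\log\frac{1}{|s-t|}\,d\nu(s)\,d\nu(t)$ of the Borel probability measures $\nu$ on $K$; the capacity of $K$ is $e^{-V(K)}$, and it is zero when every such $\nu$ has infinite energy. A relatively closed set $E\subset\mathbb{U}$ is \emph{polar} if all its compact subsets have capacity zero. Countable relatively closed sets are polar, because a probability measure on a countable set has an atom and so has infinite energy. A segment is not polar, because length measure on it has finite energy.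

\begin{theorem}\label{thm:omitted}
Let $n\ge1$ and $E\subset\mathbb{U}$. There is a nonconstant singular inner function $S$ such that the omitted set of $z^nS$ is exactly $E$ if and only if $E$ is relatively closed in $\mathbb{U}$, polar, and $0\notin E$.
\end{theorem}

All functions that omit a given $E$ come from a single one.

\begin{theorem}\label{thm:class}
Let $E\subset\mathbb{U}$ be relatively closed and polar with $0\notin E$. There is a unique holomorphic map $F=F_E:\mathbb{U}\to\mathbb{U}$ with $F(0)=0$ and $F'(0)>0$ that restricts to a covering $\mathbb{U}^*\to\Omega:=\mathbb{U}\setminus(E\cup\{0\})$. It has the form $F=zS_E$ with $S_E$ singular inner, and its omitted set is $E$. Put $\kappa(E)=F'(0)$.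
\begin{itemize}
\item[(a)] If $g=z^nh:\mathbb{U}\to\mathbb{U}\setminus E$ is holomorphic with $h$ zero-free, then $g=F\circ(z^n\psi)$ with $\psi$ holomorphic, zero-free and $|\psi|\le1$. Hence $|h(0)|\le\kappa(E)$, with equality if and only if $g(z)=F(e^{i\theta}z^n)$ for some $\theta\in\mathbb{R}$; such a $g$ is automatically inner.
\item[(b)] The functions $z^nS$, with $S$ singular inner, that omit every value of $E$ are exactly the functions $F\circ(z^nT)$ with $T$ singular inner (unimodular constants allowed).
\item[(c)] The measure of $S_E$ is purely atomic.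
\end{itemize}
\end{theorem}

Part (a) measures the cost of omitting $E$. If $S$ has measure $\mu$ and $z^nS$ omits $E$, then $e^{-\mu(\mathbb{T})}=|S(0)|\le\kappa(E)$, with equality for $z^nS=F(z^n)$. So the least total mass of a measure $\mu$ for which $z^nS$ omits $E$ is $\log(1/\kappa(E))$. Part (c) should be read together with Theorem~\ref{thm:support}: for $E\ne\varnothing$ the support of the measure of $S_E$ is the closure of its set of atoms and is perfect, so every atom is a limit of other atoms.

\begin{theorem}\label{thm:size}
For $0<|w|=d<1$, the constant $\kappa(w):=\kappa(\{w\})$ satisfies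
\[
\frac{4d}{(1+d)^2}<\kappa(w)<\min\Big\{1,\frac{16d}{(1+d)^2}\Big\},\qquad
\lim_{d\to0}\frac{\kappa(w)}{d}=16,\qquad\lim_{d\to1}\kappa(w)=1 .
\]
\end{theorem}

Thus the mass needed to omit $w$ tends to $0$ as $|w|\to1$ and equals $\log\frac{1}{16|w|}+o(1)$ as $w\to0$.

Section~\ref{sec:picture} explains the construction for one omitted value, and Section~\ref{sec:tools} collects the tools. The map $F_E$ is constructed in Section~\ref{sec:covering}, which proves Theorem~\ref{thm:main}. Theorems~\ref{thm:support} and~\ref{thm:omitted} are proved in Section~\ref{sec:omitted}, Theorem~\ref{thm:class} in Sections~\ref{sec:factor} and~\ref{sec:atoms}, and Theorem~\ref{thm:size} in Section~\ref{sec:size}.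

\section{One omitted value: two attempts and a surface}\label{sec:picture}

Fix $0<d<1$. We want a function with three properties: it is inner, it omits $d$, and its only zero is a simple zero at $0$. Two explicit functions each achieve part of this.

\begin{example}[unwinding about $d$]\label{ex:unwind}
The automorphism $\zeta\mapsto(\zeta+d)/(1+d\zeta)$ of $\mathbb{U}$ sends $0$ to $d$, so $f=(S_1+d)/(1+dS_1)$ is inner and omits $d$. Its zeros are the solutions of $S_1=-d$, that is, of $\frac{z+1}{z-1}=\log d+(2k+1)\pi i$ with $k\in\mathbb{Z}$. These points all lie in the left half-plane, which is the image of $\mathbb{U}$ under $\frac{z+1}{z-1}$. So $f$ has infinitely many zeros.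
\end{example}

\begin{example}[the slit disk]\label{ex:slit}
Let
\[
k(\zeta)=\frac{\zeta}{(1+\zeta)^2}=\frac14\left(1-\Big(\frac{1-\zeta}{1+\zeta}\Big)^2\right).
\]
The map $\frac{1-\zeta}{1+\zeta}$ takes $\mathbb{U}$ conformally onto the right half-plane and decreases from $1$ to $0$ on $[0,1)$. Hence $k$ maps $\mathbb{U}$ conformally onto $\mathbb{C}\setminus[\frac14,\infty)$, increases from $0$ to $\frac14$ on $[0,1)$, and $k'(0)=1$. Since $4k(d)\,k(\mathbb{U})=\mathbb{C}\setminus[k(d),\infty)$ and $k^{-1}([k(d),\frac14))=[d,1)$, the function
\[
g_d(z)=k^{-1}\big(4k(d)\,k(z)\big)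
\]
maps $\mathbb{U}$ conformally onto $\mathbb{U}\setminus[d,1)$, with $g_d(0)=0$ and $g_d'(0)=4k(d)=4d/(1+d)^2$. It omits $d$ and has the right zero. It is not inner: $4k(d)\,k(e^{it})=k(d)/\cos^2(t/2)$ lies in $[k(d),\frac14)$ on the arc where $\cos^2(t/2)>4k(d)$, and there $g_d^*$ takes values in the slit $[d,1)$.
\end{example}

The second function fails because it stops at the slit. The first continues across the slit onto new sheets, but every new sheet contributes a zero. So we should start from the slit disk, continue across the slit, and arrange that on the new sheets the point $0$ is a logarithmic branch point, which is approached but not attained.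

Covering spaces do exactly this. Cut $\mathbb{U}\setminus\{0,d\}$ along $(-1,0)$ and $(d,1)$, which leaves a simply connected domain $B$. The fundamental group, based at a point of $(0,d)$, is free on a loop $a$ around $0$ that crosses $(-1,0)$ once and a loop $b$ around $d$ that crosses $(d,1)$ once. The covering that belongs to a subgroup $H$ has one copy of $B$ for each coset $Hg$; following $a$ leads from the sheet $Hg$ to $Hga$, and following $b$ leads to $Hgb$. Take $H=\langle a\rangle$ (Figure~\ref{fig:sheets}). Going $k\ne0$ times around $0$ from the sheet $Hg$ brings us back to that sheet if and only if $ga^kg^{-1}\in H$. This holds for the sheet $H$, whose two edges over $(-1,0)$ are glued to each other and which is therefore the punctured slit disk of Example~\ref{ex:slit}. Any other sheet is $Hg'a^m$ with $g'$ a reduced word that begins and ends with $b^{\pm1}$; then $g'a^kg'^{-1}$ is a reduced word beginning with $b^{\pm1}$, and it is not in $H$. So exactly one puncture over $0$ can be filled.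

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\draw (0,0) circle (1.2);
\draw[very thick] (-1.2,0)--(0,0) (0.7,0)--(1.2,0);
\draw (0,0) circle (0.35); \draw[dashed] (0.7,0) circle (0.35);
\fill (0,0) circle (1.1pt) node[below]{\small $0$};
\fill (0.7,0) circle (1.1pt) node[below]{\small $d$};
\node at (0,0.5){$a$}; \node at (0.7,0.5){$b$};
\begin{scope}[shift={(3.6,0)}]
\draw (0,0.25) circle (0.25); \node at (0,0.65){$a$};
\fill (0,0) circle (1.5pt) node[below]{$H$};
\foreach \x in {1,-1}{
  \draw[dashed] (0,0)--({1.8*\x},0);
  \draw (\x,-0.9)--(\x,0.9) ({1.55*\x},-0.22)--({1.55*\x},0.22);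
  \fill (\x,0) circle (1.1pt) ({1.55*\x},0) circle (1.1pt);
  \foreach \y in {0.6,-0.6}{
    \draw[dashed] ({\x-0.3},\y)--({\x+0.3},\y); \fill (\x,\y) circle (1.1pt);}}
\end{scope}
\end{tikzpicture}
\caption{Left: the disk punctured at $0$ and $d$, two cuts, and the generators $a$, $b$ of the fundamental group. Right: part of the graph of sheets of the covering that belongs to $H=\langle a\rangle$. A vertex is a copy of the cut disk; solid edges cross the cut at $0$, dashed edges the cut at $d$. Only at the sheet $H$ does the loop $a$ around $0$ close up; two infinite trees hang from it.}\label{fig:sheets}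
\end{figure}

Two things remain to be proved: that the filled surface is conformally the unit disk, and that the projection, read in this disk, is an inner function. The proofs use the group $\langle a\rangle$ but not the description by sheets, and they work with $d$ replaced by a polar set.

\section{Tools}\label{sec:tools}

We write $D_\varepsilon=\{|z|<\varepsilon\}$, $D_\varepsilon^*=D_\varepsilon\setminus\{0\}$, and $m$ for normalized arc length on $\mathbb{T}$.

\subsection*{Boundary behavior}
Let $P(z,\zeta)=\operatorname{Re}\frac{\zeta+z}{\zeta-z}=\frac{1-|z|^2}{|\zeta-z|^2}$ be the Poisson kernel and $P[\sigma](z)=\int_{\mathbb{T}}P(z,\zeta)\,d\sigma(\zeta)$. By \emph{Fatou's theorem}, a bounded harmonic function $u$ on $\mathbb{U}$ has radial limits $u^*$ almost everywhere and $u=P[u^*m]$; conversely, for bounded measurable $\phi$ the function $P[\phi m]$ has radial limits $\phi$ almost everywhere. By \emph{Herglotz's theorem}, every nonnegative harmonic function on $\mathbb{U}$ is $P[\sigma]$ for a unique positive finite Borel measure $\sigma$. For $S$ as in \eqref{eq:singular} we have $\log(1/|S|)=P[\mu]$,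 so $\mu$ is determined by $S$.

\begin{lemma}\label{lem:divide}
Let $f:\mathbb{U}\to\mathbb{U}$ be holomorphic with a zero of order $n$ at $0$ and no other zero. Then $f/z^n$ is holomorphic and zero-free, $|f/z^n|\le1$, and $f/z^n$ is inner if and only if $f$ is.
\end{lemma}

\begin{proof}
The maximum principle gives $|f/z^n|\le r^{-n}$ on $D_r$; let $r\to1$. The radial limits of $f$ and $f/z^n$ at $\xi$ differ by the unimodular factor $\xi^n$.
\end{proof}

\begin{lemma}\label{lem:mean}
Let $v\ge0$ be harmonic on $\mathbb{U}$.
\begin{itemize}
\item[(i)] The set of $\xi\in\mathbb{T}$ with $v(r\xi)\to+\infty$ as $r\to1$ has measure zero.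
\item[(ii)] If $v$ is bounded and $v(r\xi)\to0$ for almost every $\xi$, then $v\equiv0$.
\end{itemize}
\end{lemma}

\begin{proof}
For every $r<1$ we have $v(0)=\int v(r\xi)\,dm(\xi)$. Along a sequence $r_k\to1$, Fatou's lemma gives $\int\liminf_k v(r_k\xi)\,dm(\xi)\le v(0)<\infty$, which proves (i). In (ii), dominated convergence gives $v(0)=0$, so $v$ attains its minimum and is constant.
\end{proof}

\begin{lemma}\label{lem:compose}
If $f$ and $\varphi$ are inner and $\varphi(0)=0$, then $f\circ\varphi$ is inner.
\end{lemma}

\begin{proof}
First, $\varphi^*$ preserves $m$ (L\"owner's lemma): for $k\ge1$ we have $\int(\varphi^*)^k\,dm=\varphi(0)^k=0$, and the conjugate identity covers $k\le-1$, so the image of $m$ under $\varphi^*$ has the Fourier coefficients of $m$. Therefore $f^*(\varphi^*(\xi))$ exists and is unimodular for almost every $\xi$. For $\rho<1$ the bounded holomorphic function $f(\rho\varphi(z))$ has radial limits $f(\rho\varphi^*(\xi))$, so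
\[
f(\rho\varphi(z))=\int_{\mathbb{T}}P(z,\xi)\,f(\rho\varphi^*(\xi))\,dm(\xi).
\]
Letting $\rho\to1$, dominated convergence gives $f\circ\varphi=P[(f^*\circ\varphi^*)\,m]$, and by Fatou's theorem $(f\circ\varphi)^*=f^*\circ\varphi^*$ almost everywhere.
\end{proof}

\subsection*{Potential theory}
Let $K\subset\mathbb{C}$ be compact and nonempty. \emph{Evans' theorem}: if $K$ has capacity zero, there is a probability measure $\nu$ on $K$ with $\int\log\frac{1}{|\omega-t|}\,d\nu(t)=+\infty$ for every $\omega\in K$. \emph{Frostman's theorem}: if $K$ has positive capacity, its equilibrium measure $\nu$, the probability measure on $K$ of least energy, satisfies $\int\log\frac{1}{|\omega-t|}\,d\nu(t)\le V(K)<\infty$ for all $\omega\in\mathbb{C}$. \emph{B\^ocher's theorem}: a nonnegative harmonic function on $D_\varepsilon^*$ equals $\alpha\log(1/|\omega|)$ plus a function harmonic on $D_\varepsilon$, for some $\alpha\ge0$. Finally, a closed polar set does not disconnect a domain \cite[\S3.6]{Ransford}.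

\subsection*{Coverings}
Let $Y$ be a plane domain. A covering is a continuous surjection $p:X\to Y$ from a connected space such that every point of $Y$ has an \emph{evenly covered} neighborhood $V$: the set $p^{-1}(V)$ is a disjoint union of open sets, each mapped homeomorphically onto $V$. Every simply connected subdomain of $Y$ is evenly covered. The space $X$ carries the complex structure that makes $p$ locally conformal. Let $p(x_0)=y_0$.
\begin{itemize}
\item[(C1)] The map $p_*:\pi_1(X,x_0)\to\pi_1(Y,y_0)$ is injective, and every subgroup of $\pi_1(Y,y_0)$ is the image of $p_*$ for some covering.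
\item[(C2)] A holomorphic map $f$ from a domain $Z$ to $Y$ with $f(z_0)=y_0$ has a lift $\tilde f:Z\to X$, $p\circ\tilde f=f$, $\tilde f(z_0)=x_0$, if and only if $f_*\pi_1(Z,z_0)\subset p_*\pi_1(X,x_0)$. The lift is unique and holomorphic.
\item[(C3)] If $X$ is simply connected, the deck group (the conformal automorphisms $\gamma$ of $X$ with $p\circ\gamma=p$) acts freely and transitively on each fiber, $X$ modulo this group is $Y$, and an invariant function on $X$ descends to $Y$. The same holds when $Y$ is a Riemann surface, and the group is isomorphic to $\pi_1(Y)$.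
\end{itemize}

\section{The covering map and its radial limits}\label{sec:covering}

In this section $E\subset\mathbb{U}$ is relatively closed and polar, $0\notin E$, and $\Omega=\mathbb{U}^*\setminus E$. The set $\Omega$ is open because $E$ is relatively closed, and connected because $E$ is polar; for $E=\{w\}$ it is a twice punctured disk.

\begin{proposition}\label{prop:exists}
There is a holomorphic map $F:\mathbb{U}\to\mathbb{U}$ with $F(0)=0$ and $F'(0)>0$ that restricts to a covering $\mathbb{U}^*\to\Omega$.
\end{proposition}

\begin{proof}
Since $E$ is relatively closed and $0\notin E$, there is $\varepsilon>0$ with $D_\varepsilon^*\subset\Omega$. Fix $\omega_0\in D_\varepsilon^*$, let $c$ be the generator of $\pi_1(D_\varepsilon^*,\omega_0)$ given by the circle through $\omega_0$ centered at $0$, and let $a$ be its image in $\pi_1(\Omega,\omega_0)$. The loop $a^k$ has winding number $\pm k$ about $0$, so $a$ has infinite order. By (C1) there is a covering $p:(X,x_0)\to(\Omega,\omega_0)$ with $p_*\pi_1(X,x_0)=\langle a\rangle$, and $\pi_1(X)\cong\mathbb{Z}$.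

\emph{Step 1: $X$ is an annulus or a punctured disk.} By the uniformization theorem the universal cover of $X$ is the sphere, the plane or the upper half-plane $\mathbb{H}$. It carries the nonconstant bounded holomorphic function induced by $p$, so it is $\mathbb{H}$. By (C3), $X=\mathbb{H}/\langle\gamma\rangle$ for an automorphism $\gamma\neq\mathrm{id}$ without fixed points in $\mathbb{H}$. Such a $\gamma$ generates a group conjugate to the one generated by $\tau\mapsto\tau+1$ (parabolic case) or by $\tau\mapsto t\tau$ with $t>1$ (hyperbolic case). The maps $e^{2\pi i\tau}$ and $\exp(2\pi i\log\tau/\log t)$ identify the quotients with $\mathbb{U}^*$ and with $\{e^{-2\pi^2/\log t}<|z|<1\}$. So we may take $X=\{r<|z|<1\}$ with $0\le r<1$.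

Topology cannot tell these surfaces apart. What forces $r=0$ is that one end of $X$ is a conformal copy of the puncture of $\Omega$ at $0$, and we now exhibit this copy.

\emph{Step 2: $r=0$.} The inclusion $D_\varepsilon^*\to\Omega$ maps $\pi_1(D_\varepsilon^*,\omega_0)$ onto $\langle a\rangle$. By (C2) it lifts to a holomorphic map $j:D_\varepsilon^*\to X$ with $j(\omega_0)=x_0$ and $p\circ j=\mathrm{id}$. In particular $j$ is injective, and $j_*c$ is nontrivial because $p_*j_*c=a$. Being bounded, $j$ extends holomorphically to $D_\varepsilon$. If $j(0)$ were in $X$, then $j$ would map the whole disk $D_\varepsilon$ into $X$ and $j_*c$ would be trivial. So $j(0)\notin X$. By the open mapping theorem $j(D_\varepsilon)$ is a neighborhood of $j(0)$, and all its points other than $j(0)$ lie in $X$. Thus $j(0)$ is an isolated point of $\mathbb{C}\setminus X=\{|z|\le r\}\cup\{|z|\ge1\}$, which forces $r=0$ and $j(0)=0$.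

\emph{Step 3: filling the puncture.} The bounded function $p:\mathbb{U}^*\to\Omega$ extends holomorphically to a function $F_0$ on $\mathbb{U}$. Letting $\omega\to0$ in $F_0(j(\omega))=\omega$ gives $F_0(0)=0$, so $F_0(\mathbb{U})\subset\mathbb{U}$, and differentiating at $0$ gives $F_0'(0)j'(0)=1$. If $F_0'(0)=e^{i\beta}|F_0'(0)|$, put $F(z)=F_0(e^{-i\beta}z)$.
\end{proof}

\begin{proposition}\label{prop:inner}
Let $F$ be any map as in Proposition~\ref{prop:exists}. Then $F(\mathbb{U})=\mathbb{U}\setminus E$, the only zero of $F$ is a simple zero at $0$, and $F=zS$ with $S$ singular inner. If $E\ne\varnothing$, then $S$ is nonconstant.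
\end{proposition}

\begin{proof}
The first two claims follow from $F(\mathbb{U}^*)=\Omega$, $F(0)=0$ and $F'(0)\ne0$. By Lemma~\ref{lem:divide}, $S=F/z$ is zero-free with $|S|\le1$, and it suffices to show that $F$ is inner. Where $F^*(\xi)$ exists, it lies in $\mathbb{T}\cup\Omega\cup\{0\}\cup E$. We exclude $\Omega$ with the covering property; $0$ and $E$ are excluded, up to null sets, because they are small enough to be the poles of a positive harmonic function.

\emph{The limit is never in $\Omega$.} Suppose $F^*(\xi)=\omega\in\Omega$ and let $V\subset\Omega$ be a disk centered at $\omega$; it is evenly covered. For $r$ close to $1$ we have $F(r\xi)\in V$, and these points $r\xi$ form a connected set, so they lie in one component $V'$ of $(F|_{\mathbb{U}^*})^{-1}(V)$. Since $F:V'\to V$ is a homeomorphism, $r\xi=(F|_{V'})^{-1}(F(r\xi))\to(F|_{V'})^{-1}(\omega)\in\mathbb{U}^*$ as $r\to1$, contradicting $|r\xi|\to1$.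

\emph{The limit is $0$ only on a null set.} The function $\log(1/|S|)$ is nonnegative and harmonic on $\mathbb{U}$, and it tends to $+\infty$ along every radius on which $F$ tends to $0$. Apply Lemma~\ref{lem:mean}(i).

\emph{The limit is in $E$ only on a null set.} The set $E$ is the union of the countably many compact sets $E\cap\{|z|\le1-1/l\}$, each of capacity zero. Let $K$ be a nonempty one, let $\nu$ be the measure on $K$ given by Evans' theorem (for $E=\{w\}$, the unit mass at $w$), and put
\[
u(\omega)=\int_K\log\frac{2}{|\omega-t|}\,d\nu(t),\qquad\omega\in\mathbb{U}.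
\]
The integrand is positive, since $|\omega-t|<2$. So $u>0$, $u$ is harmonic on $\mathbb{U}\setminus K$, and Fatou's lemma gives $u(\omega)\to+\infty$ when $\omega$ tends to a point of $K$. Because $F$ omits $K$, the function $u\circ F$ is positive and harmonic on $\mathbb{U}$, and it tends to $+\infty$ along every radius on which $F$ tends to a point of $K$. Apply Lemma~\ref{lem:mean}(i) again.

Hence $|F^*|=1$ almost everywhere. If $S$ is constant, $F$ is a rotation, which is onto, so $E=\varnothing$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]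
Apply Propositions~\ref{prop:exists} and~\ref{prop:inner} with $E=\{w\}$.
\end{proof}

\begin{remark}
Proposition~\ref{prop:exists} uses polarity only to know that $\Omega$ is connected; Proposition~\ref{prop:inner} uses it in full, through Evans' theorem. For the nonpolar set $E=[d,1)$ the map $g_d$ of Example~\ref{ex:slit} has all the properties listed in Proposition~\ref{prop:exists}, and it is not inner.
\end{remark}

\section{The support of the measure and the omitted sets}\label{sec:omitted}

An omitted value produces a second singular inner function, a M\"obius transform of $z^nS$. The two measures have the same support, but they cannot have a common atom.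

\begin{proof}[Proof of Theorem~\ref{thm:support}]
Let $f=z^nS$ omit $w\in\mathbb{U}$. Then $w\ne0$, and $g=(f-w)/(1-\bar wf)$ is inner and zero-free; let $\nu$ be its measure. Call $\xi\in\mathbb{T}$ \emph{regular} for a function on $\mathbb{U}$ if the function continues analytically to a neighborhood of $\xi$. For a singular inner function the points that are not regular form the closed support of its measure \cite[Ch.~II]{Garnett}.

The functions $S$ and $f$ have the same regular points, because $z^n$ is analytic and nonzero near $\mathbb{T}$. If $\xi$ is regular for $f$, then $|f|=1$ on an arc around $\xi$ by continuity, so $1-\bar wf(\xi)\ne0$ and $\xi$ is regular for $g$. The formula $f=(g+w)/(1+\bar wg)$ gives the converse in the same way. Hence $\operatorname{supp}\mu=\operatorname{supp}\nu$. This closed set is nonempty because $S$ is nonconstant.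

Suppose $\xi$ is an isolated point of it. A small arc around $\xi$ has positive $\mu$-measure and meets the support only at $\xi$, so $\mu(\{\xi\})>0$; for the same reason $\nu(\{\xi\})>0$. Now
\[
|S(r\xi)|=e^{-P[\mu](r\xi)}\le\exp\Big(-\mu(\{\xi\})\,\frac{1+r}{1-r}\Big)\to0\qquad(r\to1),
\]
so $f(r\xi)\to0$, and the same estimate with $\nu$ gives $g(r\xi)\to0$. But $f(r\xi)\to0$ implies $g(r\xi)\to-w\ne0$, a contradiction. So $\operatorname{supp}\mu$ is closed, nonempty and has no isolated points; such a subset of $\mathbb{T}$ is uncountable.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:omitted}]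
\emph{Necessity.} Let $f=z^nS$ have omitted set $E$. Then $E$ is relatively closed because $f(\mathbb{U})$ is open, and $0=f(0)\notin E$. Suppose a compact set $K\subset E$ has positive capacity. Such a set supports a \emph{bounded} positive harmonic function on its complement that vanishes at $\mathbb{T}$, and an inner function cannot pull this function back. Precisely, let $\nu$ be the equilibrium measure of $K$ and consider the Green potential
\[
G(\omega)=\int_K\log\left|\frac{1-\bar t\omega}{\omega-t}\right|d\nu(t),\qquad\omega\in\mathbb{U}.
\]
The integrand is positive, so $G>0$. By Frostman's theorem and $|1-\bar t\omega|<2$ we have $G\le\log2+V(K)$. Moreover $G$ is harmonic on $\mathbb{U}\setminus K$, and $G(\omega)\to0$ as $|\omega|\to1$, because the integrand is continuous for $t\in K$ and $\omega$ near $\mathbb{T}$ and vanishes for $|\omega|=1$. Since $f$ is inner and omits $K$, the function $G\circ f$ is bounded, positive and harmonic on $\mathbb{U}$ with radial limits $0$ almost everywhere. This contradicts Lemma~\ref{lem:mean}(ii). Hence $E$ is polar.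

\emph{Sufficiency.} Let $E\ne\varnothing$ and let $F=zS$ be as in Proposition~\ref{prop:inner}. Then $F(z^n)=z^nS(z^n)$. The map $z\mapsto z^n$ takes $\mathbb{U}$ onto $\mathbb{U}$, so $F(z^n)$ has range $\mathbb{U}\setminus E$ and $S(z^n)$ is nonconstant and zero-free; it is inner by Lemma~\ref{lem:compose}. If $E=\varnothing$, take $S_1$: the support of its measure is the single point $1$, so $z^nS_1$ omits nothing by Theorem~\ref{thm:support}.
\end{proof}

\section{Factorization through the covering map}\label{sec:factor}

A map of $\mathbb{U}^*$ into $\Omega$ lifts through $F$ if the image of one loop around $0$ lifts to a closed loop. When the map vanishes at $0$, a small loop is carried into a neighborhood of $0$, where $F$ has a local inverse, and the condition holds automatically. We state this for a general target, since Section~\ref{sec:size} needs it for the modular function.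

\begin{lemma}\label{lem:lift}
Let $Y\subset\mathbb{C}\setminus\{0\}$ be a domain and let $\Phi$ be holomorphic on $\mathbb{U}$, with $\Phi(0)=0$ and $\Phi'(0)\ne0$, such that $\Phi$ restricts to a covering $\mathbb{U}^*\to Y$. Let $g=z^nh$ be holomorphic on $\mathbb{U}$ with $h(0)\ne0$ and $g(\mathbb{U}^*)\subset Y$. Then $g=\Phi\circ(z^n\psi)$ with $\psi$ holomorphic, zero-free and $|\psi|\le1$. Moreover $|h(0)|\le|\Phi'(0)|$, with equality if and only if $g(z)=\Phi(e^{i\theta}z^n)$ for some $\theta\in\mathbb{R}$.
\end{lemma}

\begin{proof}
Since $\Phi'(0)\ne0$, there are $\varepsilon>0$ and an injective holomorphic map $j:D_\varepsilon\to\mathbb{U}$ with $j(0)=0$ and $\Phi\circ j=\mathrm{id}$. Since $n\ge1$ we have $g(0)=0$, so $g(D_\delta)\subset D_\varepsilon$ for some $\delta\in(0,1)$. Put $\varphi_0=j\circ g$ on $D_\delta$. Then $\Phi\circ\varphi_0=g$, and $\varphi_0(D_\delta^*)\subset\mathbb{U}^*$ because $g\ne0$ on $\mathbb{U}^*$.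

Fix $z_1\in D_\delta^*$. The group $\pi_1(\mathbb{U}^*,z_1)$ is generated by the circle $C$ through $z_1$ centered at $0$, which lies in $D_\delta^*$. The loop $g\circ C$ is the image under $\Phi$ of the loop $\varphi_0\circ C$ in $\mathbb{U}^*$ based at $\varphi_0(z_1)$. By (C2), $g|_{\mathbb{U}^*}$ lifts to a holomorphic map $\varphi:\mathbb{U}^*\to\mathbb{U}^*$ with $\Phi\circ\varphi=g$ and $\varphi(z_1)=\varphi_0(z_1)$. On $D_\delta^*$ both $\varphi$ and $\varphi_0$ are lifts of $g$ that agree at $z_1$, so they coincide. Thus $\varphi$ extends to $\mathbb{U}$, and since $j'(0)\ne0$ it has a zero of order $n$ at $0$; it has no other zero. By Lemma~\ref{lem:divide}, $\varphi=z^n\psi$ with $\psi$ zero-free and $|\psi|\le1$.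

The coefficients of $z^n$ in $g=\Phi\circ\varphi$ give $h(0)=\Phi'(0)\psi(0)$, which proves the inequality. Equality means $|\psi(0)|=1$, and then $\psi$ is a unimodular constant by the maximum principle. Conversely, $g(z)=\Phi(e^{i\theta}z^n)$ has $h(0)=e^{i\theta}\Phi'(0)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}, except {\rm(c)}]
Existence of $F$, its form and its omitted set are Propositions~\ref{prop:exists} and~\ref{prop:inner}.

\emph{Uniqueness.} Let $F$ and $\tilde F$ both have the defining properties. Lemma~\ref{lem:lift} with $n=1$ applies to $(\Phi,g)=(F,\tilde F)$ and to $(\tilde F,F)$, so $\tilde F'(0)=F'(0)$. The equality case gives $\tilde F(z)=F(e^{i\theta}z)$, and differentiating at $0$ gives $e^{i\theta}=1$. (For $E=\varnothing$ this shows $F(z)=z$.)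

\emph{Part (a).} Since $h$ is zero-free and $g$ maps into $\mathbb{U}\setminus E$, we have $g(\mathbb{U}^*)\subset\Omega$, and Lemma~\ref{lem:lift} applies with $\Phi=F$. The function $F(e^{i\theta}z^n)$ is inner by Lemma~\ref{lem:compose}.

\emph{Part (b).} Let $S$ be singular inner and let $g=z^nS$ omit $E$. By (a), $g=F\circ\varphi$ with $\varphi=z^n\psi$, $\psi$ zero-free, $|\psi|\le1$. If $\varphi^*(\xi)$ exists and lies in $\mathbb{U}$, then $g^*(\xi)=F(\varphi^*(\xi))\in\mathbb{U}$, and this happens only on a null set because $g$ is inner. So $\varphi$ is inner, and $\psi$ is singular inner by Lemma~\ref{lem:divide}.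

Conversely, let $T$ be singular inner and $\varphi=z^nT$. Then $\varphi$ is inner with $\varphi(0)=0$, so $F\circ\varphi$ is inner by Lemma~\ref{lem:compose}. It omits $E$ because $F$ does. The only zero of $F$ is a simple zero at $0$, so the only zero of $F\circ\varphi$ is a zero of order $n$ at $0$. By Lemma~\ref{lem:divide}, $F\circ\varphi=z^nS$ with $S$ singular inner.
\end{proof}

\section{The measure of $S_E$ is atomic}\label{sec:atoms}

A measure is \emph{atomic} if it is concentrated on a countable set and \emph{continuous} if it has no atoms; a finite measure is uniquely the sum of an atomic and a continuous one. We would like to push the Poisson integral of the continuous part of the measure of $S_E$ down to $\Omega$ and show that it vanishes there. The covering $F:\mathbb{U}^*\to\Omega$ has too little symmetry for this: for $E=\{d\}$ the subgroup $\langle a\rangle$ is not normal, since $bab^{-1}\notin\langle a\rangle$. So we pass to the universal covering, where (C3) is available, and return to the disk at the end.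

\subsection*{Poisson integrals in the half-plane}
Let $\hat{\mathbb{R}}=\mathbb{R}\cup\{\infty\}$. The map $\tau\mapsto\frac{\tau-i}{\tau+i}$ from $\mathbb{H}$ to $\mathbb{U}$ carries the Poisson kernel to
\[
Q(\tau,t)=\frac{(1+t^2)\operatorname{Im}\tau}{|\tau-t|^2}\quad(t\in\mathbb{R}),\qquad Q(\tau,\infty)=\operatorname{Im}\tau .
\]
By Herglotz's theorem every nonnegative harmonic function on $\mathbb{H}$ is $Q[\sigma]=\int Q(\cdot,t)\,d\sigma(t)$ for a unique positive finite measure $\sigma$ on $\hat{\mathbb{R}}$.

\begin{lemma}\label{lem:atoms}
Let $\sigma$ and $\mu$ be positive finite measures on $\hat{\mathbb{R}}$ and $\mathbb{T}$, and let $x\in\mathbb{R}$, $\xi\in\mathbb{T}$.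
\begin{itemize}
\item[(i)] $Q[\sigma](iy)/y\to\sigma(\{\infty\})$ as $y\to+\infty$; $\;y\,Q[\sigma](x+iy)\to(1+x^2)\,\sigma(\{x\})$ as $y\to0$; and $(1-r)P[\mu](r\xi)\to2\mu(\{\xi\})$ as $r\to1$.
\item[(ii)] If $\gamma$ is an automorphism of $\mathbb{H}$, then $Q[\sigma]\circ\gamma=Q[\sigma']$, where $\sigma'$ is atomic if $\sigma$ is atomic and continuous if $\sigma$ is continuous.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Each limit is dominated convergence. For $t\in\mathbb{R}$ and $y\ge1$, $Q(iy,t)/y=\frac{1+t^2}{y^2+t^2}\le1$ tends to $0$, while $Q(iy,\infty)/y=1$. For $y\le1$, the function $y\,Q(x+iy,t)=\frac{(1+t^2)y^2}{(x-t)^2+y^2}$ is at most $1+t^2$ and at most $\frac{1+t^2}{(x-t)^2}$, so it is bounded by a constant depending only on $x$; it equals $1+x^2$ at $t=x$ and tends to $0$ at every other $t\in\hat{\mathbb{R}}$. Finally $(1-r)P(r\xi,\zeta)=(1+r)\frac{(1-r)^2}{|\zeta-r\xi|^2}\le2$ tends to $2$ for $\zeta=\xi$ and to $0$ otherwise.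

(ii) We may work in the disk. For an automorphism $\gamma$ of $\mathbb{U}$, the identities $1-|\gamma z|^2=|\gamma'(z)|(1-|z|^2)$ and $|\gamma\zeta-\gamma z|^2=|\gamma'(\zeta)||\gamma'(z)||\zeta-z|^2$ give $P(\gamma z,\gamma\zeta)=P(z,\zeta)/|\gamma'(\zeta)|$. So $P[\sigma]\circ\gamma=P[\sigma']$, where $\sigma'$ is the image of $\sigma$ under the homeomorphism $\gamma^{-1}$ of $\mathbb{T}$, multiplied by the positive continuous density $1/|\gamma'|$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}{\rm(c)}]
Let $\Theta(\tau)=F(e^{i\tau})$ for $\tau\in\mathbb{H}$. A disk $V\subset\Omega$ is evenly covered by $F|_{\mathbb{U}^*}$, and each sheet over $V$ is simply connected, hence evenly covered by $e^{i\tau}$. So $\Theta:\mathbb{H}\to\Omega$ is a covering with simply connected total space; let $\Gamma$ be its deck group. The function $L=\log(1/|\Theta|)$ is positive, harmonic and $\Gamma$-invariant. Write $L=Q[\sigma]$ and $\sigma=\sigma_a+\sigma_c$, with $\sigma_a$ atomic and $\sigma_c$ continuous.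

\emph{Step 1: $Q[\sigma_c]$ descends to $\Omega$.} For $\gamma\in\Gamma$, Lemma~\ref{lem:atoms}(ii) gives $L=L\circ\gamma=Q[\sigma_a'+\sigma_c']$ with $\sigma_a'$ atomic, $\sigma_c'$ continuous and $Q[\sigma_c']=Q[\sigma_c]\circ\gamma$. Uniqueness of the representing measure and of its decomposition yields $\sigma_c'=\sigma_c$. So $Q[\sigma_c]$ is $\Gamma$-invariant, and by (C3) $Q[\sigma_c]=u\circ\Theta$ with $u$ harmonic on $\Omega$. From $0\le Q[\sigma_c]\le L$ we get $0\le u(\omega)\le\log(1/|\omega|)$.

\emph{Step 2: $u$ extends across $0$.} By B\^ocher's theorem $u(\omega)=\alpha\log(1/|\omega|)+u_0(\omega)$ near $0$, with $u_0$ harmonic at $0$. Since $\Theta(iy)=F(e^{-y})$ and $\log(1/|F(e^{-y})|)=y-\log F'(0)+o(1)$, we get $u(\Theta(iy))/y\to\alpha$ as $y\to+\infty$. By Lemma~\ref{lem:atoms}(i) this limit is $\sigma_c(\{\infty\})=0$. So $u$ is harmonic and nonnegative on $\mathbb{U}\setminus E$. It is bounded near $0$, and away from $0$ it is bounded by $\log(1/|\omega|)$.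

\emph{Step 3: $\sigma_c=0$.} The function $u\circ F$ is bounded, nonnegative and harmonic on $\mathbb{U}$, and $u\circ F\le\log(1/|F|)$ on $\mathbb{U}^*$. Since $F$ is inner, the radial limits of $u\circ F$ are $0$ almost everywhere. By Lemma~\ref{lem:mean}(ii), $u\circ F\equiv0$, so $Q[\sigma_c]=u\circ\Theta\equiv0$ and $\sigma$ is atomic.

\emph{Step 4: back to the disk.} Let $\mu$ be the measure of $S_E$ and $\mu_c$ its continuous part. On $\mathbb{U}^*$ we have $P[\mu_c]\le P[\mu]=\log(1/|S_E|)\le\log(1/|F|)$. So $v(\tau)=P[\mu_c](e^{i\tau})$ is harmonic on $\mathbb{H}$ with $0\le v\le L$. Write $v=Q[\sigma_1]$ and $L-v=Q[\sigma_2]$; then $\sigma_1+\sigma_2=\sigma$ by uniqueness, so $\sigma_1$ is concentrated on the countable set of atoms of $\sigma$. But $\sigma_1$ has no atoms, by Lemma~\ref{lem:atoms}(i). At $\infty$: $v(iy)\to P[\mu_c](0)<\infty$, so $v(iy)/y\to0$. At $x\in\mathbb{R}$: with $r=e^{-y}$ we have $y/(1-r)\to1$ as $y\to0$, so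
\[
y\,v(x+iy)=\frac{y}{1-r}\,(1-r)P[\mu_c](re^{ix})\to2\mu_c(\{e^{ix}\})=0 .
\]
Therefore $\sigma_1=0$ and $v\equiv0$, and $\mu_c(\mathbb{T})=P[\mu_c](0)=\lim_{y\to+\infty}v(iy)=0$.
\end{proof}

\section{The size of $\kappa(w)$}\label{sec:size}

If $w=de^{i\beta}$, then $e^{i\beta}F_{\{d\}}(e^{-i\beta}z)$ has the defining properties of $F_{\{w\}}$ and the same derivative at $0$ as $F_{\{d\}}$. So $\kappa(w)=\kappa(d)$, and we take $w=d\in(0,1)$ and $F=F_{\{d\}}$. Call a holomorphic map $g:\mathbb{U}\to\mathbb{U}\setminus\{d\}$ a \emph{competitor} if its only zero is a simple zero at $0$. By Theorem~\ref{thm:class}(a) with $n=1$, every competitor has $|g'(0)|\le\kappa(d)$, and equality forces $g(z)=F(e^{i\theta}z)$, whose image is all of $\mathbb{U}\setminus\{d\}$. Lower bounds for $\kappa(d)$ therefore come from competitors.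

For upper bounds we compare with a problem whose extremal function is known. Dividing by $d$ turns the target $\mathbb{U}\setminus\{d\}$ into $D_{1/d}\setminus\{1\}$, which increases to $\mathbb{C}\setminus\{1\}$ as $d\to0$. The analogue of $F$ for this target is given by the modular function $\lambda$. Recall that $\lambda:\mathbb{H}\to\mathbb{C}\setminus\{0,1\}$ is a universal covering, has period $2$, and $\lambda(\tau)=\Lambda(q)$ with $q=e^{\pi i\tau}$ and $\Lambda(q)=16q-128q^2+\cdots$ holomorphic on $\mathbb{U}$.

\begin{lemma}\label{lem:modular}
Let $g:\mathbb{U}\to\mathbb{C}\setminus\{1\}$ be holomorphic with a simple zero at $0$ and no other zero. Then $|g'(0)|\le16$, and equality implies $g(\mathbb{U})=\mathbb{C}\setminus\{1\}$.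
\end{lemma}

\begin{proof}
We check that $\Lambda:\mathbb{U}^*\to\mathbb{C}\setminus\{0,1\}$ is a covering. Let $V\subset\mathbb{C}\setminus\{0,1\}$ be a disk. The translations $\tau\mapsto\tau+2l$, $l\in\mathbb{Z}$, permute the components $W$ of $\lambda^{-1}(V)$. A translation that maps $W$ to itself is the identity, since it preserves $\lambda$ and $\lambda|_W$ is injective. So $q$ is injective on each $W$, and the open sets $q(W)$ are pairwise equal or disjoint, have union $\Lambda^{-1}(V)$, and are mapped homeomorphically onto $V$ by $\Lambda$. Now Lemma~\ref{lem:lift} with $\Phi=\Lambda$ and $n=1$ gives $|g'(0)|\le\Lambda'(0)=16$, with equality only for $g(z)=\Lambda(e^{i\theta}z)$, whose image is $\mathbb{C}\setminus\{1\}$.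
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:size}]
Let $k$ and $g_d$ be as in Example~\ref{ex:slit}, so that $k(d)=d/(1+d)^2<\frac14$.

\emph{Lower bound.} The slit map $g_d$ is a competitor with $g_d'(0)=4d/(1+d)^2$. Its image $\mathbb{U}\setminus[d,1)$ is not all of $\mathbb{U}\setminus\{d\}$, so $\kappa(d)>4d/(1+d)^2$.

\emph{Upper bounds.} The Schwarz lemma gives $\kappa(d)\le1$, with equality only if $F$ is a rotation; a rotation attains $d$, so $\kappa(d)<1$. Next, we spread the disk over the plane before applying Lemma~\ref{lem:modular}. Let $g=(k\circ F)/k(d)$. Since $k$ is injective and $F$ omits $d$, the function $g$ omits $1$; since $k$ vanishes only at $0$ and $k'(0)=1$, the only zero of $g$ is a simple zero at $0$, with $g'(0)=\kappa(d)/k(d)$. Hence $\kappa(d)\le16k(d)$. Equality is impossible, because $k$ omits $\frac14$ and so $g$ omits the value $\frac{1}{4k(d)}>1$.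

\emph{Limits.} As $d\to1$ the lower bound tends to $1$, and $\kappa(d)<1$, so $\kappa(d)\to1$. The second upper bound gives $\limsup_{d\to0}\kappa(d)/d\le16$. For the reverse inequality fix $0<\rho<1$ and put $M(\rho)=\max_{|q|\le\rho}|\Lambda(q)|$. If $d\,M(\rho)<1$, then $z\mapsto d\,\Lambda(\rho z)$ maps $\mathbb{U}$ into $\mathbb{U}$, omits $d$ because $\Lambda$ omits $1$, and has a simple zero at $0$ and no other zero. It is a competitor with derivative $16\rho d$ at $0$, so $\kappa(d)\ge16\rho d$ for all small $d$. Thus $\liminf_{d\to0}\kappa(d)/d\ge16\rho$, and $\rho\to1$ finishes the proof.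
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Correspondences Among Inner Functions, Functions With Non-Negative Real Parts and Conformal Mappings},
\texttt{https://adac.ee/index.php/ma/article/download/265/184/947}.

\bibitem{Garnett}
Garnett, \emph{Bounded Analytic Functions}.

\bibitem{Ransford}
Ransford, \emph{Potential Theory in the Complex Plane}.

\end{thebibliography}
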